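# Flag Cohen–Macaulay complexes have the face numbers of balanced ones

## Algebras that lose a color when annihilators are killed

Fix a field $K$. In these notes an *algebra* is a commutative graded $K$-algebra $R=\bigoplus_{i\ge 0}R_i$ generated by $R_1$, with $\dim_K R_1<\infty$, and with $R_0=K$ or $R=0$. Ideals are homogeneous, $H_i(R)=\dim_K R_i$ is the Hilbert function, $(Y)$ is the ideal generated by $Y$, and $(0:_R x)$ is the annihilator of $x$ in $R$.

Take a finite set $X\subset R_1$ that spans $R_1$, pick $x\in X$, and kill all the elements of $X$ that annihilate $x$. We care about algebras in which this operation can be repeated at most $d$ times before nothing of positive degree is left, whatever choices of $x$ are made.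

**Definition ($\mathcal G_d$).** $\mathcal G_0$ is the class of algebras with $R_1=0$, that is, $R=K$ or $R=0$. For $d\ge 1$, $R\in\mathcal G_d$ if there is a finite set $X\subset R_1$ spanning $R_1$ such that for every $x\in X$
$$R/\bigl(X\cap(0:_R x)\bigr)\in\mathcal G_{d-1}.$$
Taking $X=\emptyset$ shows $\mathcal G_0\subset\mathcal G_d$ for all $d$.

Three examples.

The algebra $K[x]/(x^2)$ is in $\mathcal G_1$: with $X=\{x\}$ we kill $x$ itself and reach $K\in\mathcal G_0$.

The algebra $R=K[x]/(x^3)$ is in no $\mathcal G_d$. A spanning set $X$ contains some $\lambda x$ with $\lambda\neq0$. No nonzero linear form annihilates it, so the quotient in the definition is $R$ again. Thus $R\in\mathcal G_d$ would force $R\in\mathcal G_{d-1}$, and finally $R\in\mathcal G_0$, which is false.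

The model example is colored. Let $V_1,\dots,V_d$ be disjoint finite sets of "vertices", let $\mathfrak m_i=(x_v: v\in V_i)$, and let
$$R=K[x_v : v\in V_1\cup\dots\cup V_d]/(\mathfrak m_1^2+\dots+\mathfrak m_d^2).$$
Its nonzero monomials are the products of variables with at most one variable from each class. Let $X$ be the set of variables. For $v\in V_i$ the variables annihilating $x_v$ are exactly those of $V_i$, and killing them leaves the same kind of algebra with $d-1$ classes. By induction on $d$, starting from $R=K$ for $d=0$, we get $R\in\mathcal G_d$.

In this last example $X\cap(0:_Rx_v)$ is literally a color class, and one step down in $\mathcal G_d$ removes one color. The definition keeps this behavior and forgets the coloring. We shall prove that the Hilbert function of any nonzero $R\in\mathcal G_d$ is nevertheless the face count of a complex that can be colored with $d$ colors. The purpose is to answer the following question about simplicial complexes.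

## Flag, balanced, Cohen–Macaulay: the statement

Complexes are finite simplicial complexes, and every vertex is a face. Let $\Delta$ have dimension $d-1$. Its $f$-vector is $(f_{-1},f_0,\dots,f_{d-1})$, where $f_i$ counts the $i$-dimensional faces. Its $h$-vector $(h_0,\dots,h_d)$ is defined by
$$\sum_i h_i t^i=\sum_i f_{i-1}t^i(1-t)^{d-i}.$$
For fixed $d$ the two vectors determine each other; for instance $h_1=f_0-d$.

**Definitions.** $\Delta$ is *Cohen–Macaulay* (CM) over $K$ if $\widetilde H_i(\mathrm{lk}\,F;K)=0$ for all $F\in\Delta$ and all $i<\dim\mathrm{lk}\,F$. It is *flag* if every minimal non-face has cardinality $2$; equivalently, a set of vertices is a face as soon as all its pairs are edges. It is *$r$-colorable* if its vertices can be colored with $r$ colors so that the vertices of each face get distinct colors. It is *balanced* if it is $d$-colorable for $d=\dim\Delta+1$, i.e. if its $1$-skeleton is $d$-colorable.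

*Example.* The pentagon (the $5$-cycle) has $d=2$. It is flag, since it contains no triangle. It is CM, since it is connected. It is not balanced, since an odd cycle has no $2$-coloring. Here $f=(1,5,5)$ and
$$(1-t)^2+5t(1-t)+5t^2=1+3t+t^2,\qquad\text{so } h=(1,3,1).$$

The Eckhoff–Kalai conjecture, proved by Frohmader, says that the $f$-vector of a flag complex is the $f$-vector of a balanced complex. Conjecture B, due to Kalai and stated in "A Special Feature of Quadratic Monomial Ideals", asks for the same with the CM property on both sides: *the $f$-vector of a CM flag complex is the $f$-vector of a CM balanced complex.* We prove that it is true, in the following form.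

**Theorem 1 (Main Theorem).** Let $\Delta$ be a $(d-1)$-dimensional flag complex that is CM over $K$. Then there is a $(d-1)$-dimensional balanced complex $\Delta'$ that is shellable (hence CM over every field) with $f(\Delta')=f(\Delta)$.

Recall shellability. A pure complex is *shellable* if its facets can be ordered so that for each facet $G$ there is a subset of $G$, the *restriction* of $G$, with the property that a subset $E\subseteq G$ lies in no earlier facet exactly when $E$ contains the restriction. Two standard facts: shellable complexes are CM over every field, and $h_i$ is the number of facets whose restriction has $i$ elements.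

We also recall the algebra. The *Stanley–Reisner ring* is $K[\Delta]=K[x_v]/(\prod_{v\in F}x_v: F\notin\Delta)$; when $\Delta$ is flag the products $x_ux_v$ over non-edges generate the ideal. Its Krull dimension is $d$. A *linear system of parameters* (l.s.o.p.) is a sequence $\Theta=(\theta_1,\dots,\theta_d)$ of linear forms with $K[\Delta]/\Theta$ finite-dimensional over $K$; one exists if $K$ is infinite. The theorem of Reisner and Stanley says that $\Delta$ is CM over $K$ if and only if $K[\Delta]$ is a Cohen–Macaulay ring, and that in this case
$$\dim_K(K[\Delta]/\Theta)_i=h_i(\Delta)\quad\text{for every l.s.o.p. }\Theta .$$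

## Graphs: Mantel's bound by removing the non-neighbors of one vertex

For $d\le1$ there is nothing to do: every complex of dimension at most $0$ is balanced. Let $d=2$. A CM complex of dimension $1$ is a connected graph with at least one edge. It is flag when it has no triangle, and balanced when it is bipartite. So Theorem 1 for $d=2$ says, up to shellability: a pair $(n,e)$ realized by a connected triangle-free graph with $n$ vertices and $e$ edges is realized by a connected bipartite graph.

Connectedness gives $e\ge n-1$. For an upper bound, let $v$ be a vertex of maximal degree $\delta$ in a triangle-free graph. No edge lies inside the set of neighbors of $v$, so every edge has an end among the $n-\delta$ vertices not adjacent to $v$ ($v$ itself is one of them). Each of these has degree at most $\delta$, so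
$$e\le (n-\delta)\,\delta\le n^2/4 .$$
Conversely, if $n\ge2$ and $n-1\le e\le\lfloor n^2/4\rfloor$, take a spanning tree of the complete bipartite graph with parts $\lfloor n/2\rfloor,\lceil n/2\rceil$ and add edges of that graph until there are $e$ of them.

Keep three features of this argument in mind. One vertex $v$ is chosen by a maximality condition, its non-neighbors are removed as if they formed a color class, and each of them is compared with $v$. The algebraic proof below has the same skeleton.

In terms of $h_1=n-2$ and $h_2=e-n+1$, the bound $e\le\lfloor n^2/4\rfloor$ reads $h_2\le\lfloor h_1^2/4\rfloor$, because $\lfloor (n-2)^2/4\rfloor=\lfloor n^2/4\rfloor-n+1$. So $(1,h_1,h_2)$ satisfies the bound that a bipartite graph with $h_1$ vertices and $h_2$ edges satisfies. This is the first sign that we should look for a colored complex whose *$f$-vector* is $h(\Delta)$.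

## Colex order with colors and the Frankl–Füredi–Kalai theorem

The purpose of this section is to have a numerical criterion for being the $f$-vector of an $r$-colorable complex.

Let $r\ge1$. A finite set $F\subset\mathbb N=\{1,2,\dots\}$ is *$r$-admissible* if its elements are pairwise incongruent mod $r$. Order the $r$-admissible $k$-sets by colex: $F<G$ iff $\max(F\triangle G)\in G$. For $1\le k\le r$ there are infinitely many of them, and each has finitely many predecessors. For $0\le k\le r$ let $I_r(k,m)$ be the set of the first $m$ of them; for $k=0$ only $m\le 1$ occurs. For a family $\mathcal F$ of $k$-sets, $k\ge1$, the *shadow* $\partial\mathcal F$ is the family of $(k-1)$-sets contained in members of $\mathcal F$. Let $\binom nk_r$ be the number of $r$-admissible $k$-subsets of $[n]$.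

*Example.* The $2$-admissible pairs begin $12,\,23,\,14,\,34,\,25,\,45,\dots$. Thus $|\partial I_2(2,m)|=2,3,4,4,5,5$ for $m=1,\dots,6$.

**Theorem FFK** (P. Frankl, Z. Füredi, G. Kalai, *Shadows of colored complexes*, Math. Scand. 63 (1988) 169–178; another proof: E. London, J. Graph Theory 18 (1994)). Let $1\le k\le r$ and let $\mathcal F$ be a finite family of $k$-sets on a vertex set colored with $r$ colors, each member having distinct colors. Then $|\partial\mathcal F|\ge|\partial I_r(k,|\mathcal F|)|$.

We use this as a published theorem. There the bound is the number $\binom{n_k}{k-1}_r+\binom{n_{k-1}}{k-2}_{r-1}+\cdots$ attached to the expansion $|\mathcal F|=\binom{n_k}{k}_r+\binom{n_{k-1}}{k-1}_{r-1}+\cdots$ with $n_{k-i}-\lfloor n_{k-i}/(r-i)\rfloor>n_{k-i-1}$. The next lemma shows that this number is $|\partial I_r(k,|\mathcal F|)|$. More importantly, it shows that shadows of initial segments are initial segments, which makes unions easy to count: a union of initial segments is just the longest one.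

**Lemma 1.** For $1\le k\le r$, $\partial I_r(k,m)$ is an initial segment of the $r$-admissible $(k-1)$-sets.

*Proof.* Induct on $k$. The case $m=0$ is trivial, so let $m\ge1$.

**Step 1: describe $I_r(k,m)$.** Since $k\le r$, $\binom kk_r=1\le m$, so there is a maximal $n$ with $\binom nk_r\le m$, and $n\ge k$. Put $q=m-\binom nk_r$. In colex the admissible $k$-subsets of $[n]$ come first. Then come the sets $\{n+1\}\cup G$, where $G\subset[n]$ is an admissible $(k-1)$-set avoiding the residue class of $n+1$, ordered by $G$. By maximality of $n$ we have $m<\binom{n+1}k_r$, so $q$ is less than the number of sets of the second kind. For $k=1$ there is just one such set, so $q>0$ forces $k\ge2$, and then $r\ge2$.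

**Step 2: recognize the sets $G$.** The elements of $[n]$ congruent to $n+1$ are $n+1-r,n+1-2r,\dots$, and there are $\lfloor n/r\rfloor$ of them. Number the other elements of $[n]$ increasingly as $1,\dots,p$, where $p=n-\lfloor n/r\rfloor$. Deleting one residue class leaves integers that cycle through the other $r-1$ classes. So the sets $G$ correspond, in an order-preserving way, to the $(r-1)$-admissible $(k-1)$-subsets of $[p]$, and the first $q$ of them correspond to $I_{r-1}(k-1,q)$.

**Step 3: take the shadow.** The set $[n]$ meets $\min(n,r)\ge k$ classes, so every admissible $(k-1)$-subset of $[n]$ can be enlarged to an admissible $k$-subset of $[n]$. Hence $\partial I_r(k,m)$ contains all admissible $(k-1)$-subsets of $[n]$. The sets $\{n+1\}\cup G$ contribute $G$, which is already counted, and the sets $\{n+1\}\cup G'$ with $G'$ a $(k-2)$-subset of $G$. So $\partial I_r(k,m)$ consists of all admissible $(k-1)$-subsets of $[n]$ and, if $q>0$, the sets $\{n+1\}\cup G'$ with $G'$ corresponding to a member of $\partial I_{r-1}(k-1,q)$. The latter is initial by induction, and the sets $\{n+1\}\cup G'$ follow the $(k-1)$-subsets of $[n]$ in the order of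 $G'$. So the whole family is initial. Its size is $\binom n{k-1}_r+|\partial I_{r-1}(k-1,q)|$. Iterating gives the numerical form quoted above: the condition that $q$ is less than the number $\binom p{k-1}_{r-1}$ of sets of the second kind says that the next $n_{k-1}$ is smaller than $p=n-\lfloor n/r\rfloor$. $\square$

## Compress $h$, not $f$

Frohmader's theorem gives a balanced complex with the $f$-vector of $\Delta$, so one may try to make *that* complex Cohen–Macaulay, say by replacing it with the complex of initial segments having the same face numbers. This does not work. The path with $5$ vertices and $4$ edges is flag and CM, with $f=(1,5,4)$. The initial segments are $I_2(1,5)=\{1,\dots,5\}$ and $I_2(2,4)=\{12,23,14,34\}$: a $4$-cycle together with the isolated vertex $5$. It is balanced with the right $f$-vector, but it is disconnected, so it is not CM. Compressing faces does not respect the homological condition.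

The $h$-vector of the path is $(1,3,0)$, the $f$-vector of three points. The next lemma turns any colored complex with $f$-vector $h(\Delta)$ into a shellable balanced complex with the $h$-vector of $\Delta$, so nothing about CM has to be preserved: it is built in at the end.

**Lemma 2** (cf. Björner–Frankl–Stanley). If $\Gamma$ is a $d$-colored complex, there is a $(d-1)$-dimensional balanced shellable complex $\Delta'$ with $h_i(\Delta')=f_{i-1}(\Gamma)$ for $0\le i\le d$.

*Proof.* The idea is to complete each face of $\Gamma$ to a set with all $d$ colors by adding a dummy vertex for each missing color. Let $y_1,\dots,y_d$ be new vertices, $y_i$ of color $i$. For $F\in\Gamma$ with color set $T$, put $\hat F=F\cup\{y_i: i\notin T\}$, and let $\Delta'$ be the complex with facets $\hat F$, $F\in\Gamma$. These are distinct, since $F$ is the set of vertices of $\hat F$ other than the $y_i$. Each $\hat F$ has $d$ elements with distinct colors, so $\Delta'$ is pure, $(d-1)$-dimensional and balanced.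

Order the facets so that $|F|$ is nondecreasing. We claim: *a subset $E\subseteq\hat F$ lies in an earlier facet if and only if $F\not\subseteq E$.* If $F\subseteq E\subseteq\widehat{F'}$, then $F\subseteq F'$, because $F$ contains no $y_i$. So $F'=F$ or $|F'|>|F|$, and $\widehat{F'}$ is not earlier than $\hat F$. If instead there is $g\in F\setminus E$, then $E\subseteq\hat F\setminus\{g\}\subseteq\widehat{F\setminus\{g\}}$, and this facet is earlier, because $|F\setminus\{g\}|<|F|$.

So the order is a shelling in which $\hat F$ has restriction $F$, and $h_i(\Delta')$ is the number of $F\in\Gamma$ with $|F|=i$. $\square$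

*Example.* For the pentagon, $h=(1,3,1)$. Let $\Gamma$ have vertices $a,c$ of color $1$, $b$ of color $2$, and the single edge $ab$. The facets of $\Delta'$ are $y_1y_2,\ ay_2,\ by_1,\ cy_2,\ ab$: the $4$-cycle $y_1y_2ab$ with a pendant edge at $y_2$. It is bipartite and connected, and it has $f=(1,5,5)$.

So for Theorem 1 it is enough to show that $h(\Delta)$, the Hilbert function of $A=K[\Delta]/\Theta$, is the $f$-vector of a $d$-colorable complex. By Theorem FFK and Lemma 1 we must aim for $|\partial I_d(k+1,h_{k+1})|\le h_k$.

## Splitting off one variable does not suffice

A natural induction for $A=K[\Delta]/\Theta$ takes one variable $x=x_v$ and uses the exact sequence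
$$0\to xA\to A\to A/xA\to0,\qquad xA\cong \bigl(A/(0:_Ax)\bigr)(-1),$$
so that $H_i(A)=H_i(A/xA)+H_{i-1}(A/(0:_Ax))$. The second algebra is under control: we shall see that $A/(0:_Ax)$ is governed by the link of $v$, which has one dimension less. The first has fewer variables but still "needs $d$ colors". Suppose we know the desired inequalities for $A/xA$ with $d$ and for $A/(0:_Ax)$ with $d-1$, and also that $H_i(A/(0:_Ax))\le H_i(A/xA)$ in the relevant degrees. These data are not enough. For $d=2$ take the vectors $(1,2,1)$ and $(1,2)$. The first satisfies $|\partial I_2(2,1)|=2\le2$, the second is fine for one color, and $2\le2$ in degree one. The total is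
$$(1,\;2+1,\;1+2)=(1,3,3),\qquad\text{but } |\partial I_2(2,3)|=4>3 .$$
A new vertex can be placed only over faces that avoid its own color, and the $d$-colored model of $A/xA$ does not single out a color for it to avoid.

The way past this is the construction we opened with. Instead of removing $x$, remove *all* elements $w_1,\dots,w_s$ of $X$ that annihilate $x$. What is left after the whole removal is in $\mathcal G_{d-1}$ and needs only $d-1$ colors. Each removed $w_j$ also contributes an algebra in $\mathcal G_{d-1}$. All the $w_j$ may then be given one new color, provided that none of their contributions is too large compared with what is left. That proviso is arranged by choosing $x$ extremal. No coloring of $\Delta$ is needed, and $x$ itself need not be among the $w_j$.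

## Quotients of algebras in $\mathcal G_d$

This section checks that the pieces produced by the removal stay in the right class.

**Lemma 3.** (i) $\mathcal G_d$ is closed under quotients. (ii) If $R\in\mathcal G_d$ ($d\ge1$) with $X$ as in the definition, $R\to R'$ is a quotient, and $x'$ is the image of $x\in X$, then $R'/(0:_{R'}x')\in\mathcal G_{d-1}$.

*Proof.* (i) Induct on $d$. For $d=0$, a quotient of $K$ or $0$ is $K$ or $0$. Let $d\ge1$, let $R'$ be a quotient of $R\in\mathcal G_d$, and let $X'$ be the image of $X$, which spans $R'_1$. Let $x'\in X'$ be the image of $x\in X$. If $w\in X$ and $wx=0$, then the image of $w$ lies in $X'$ and kills $x'$. So the image of $X\cap(0:_Rx)$ lies in $X'\cap(0:_{R'}x')$, and $R'/(X'\cap(0:_{R'}x'))$ is a quotient of $R/(X\cap(0:_Rx))\in\mathcal G_{d-1}$. By induction it is in $\mathcal G_{d-1}$.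

(ii) If $wx=0$ in $R$, the image of $w$ in $R'$ lies in $(0:_{R'}x')$. So the surjection $R\to R'/(0:_{R'}x')$ kills $X\cap(0:_Rx)$, and $R'/(0:_{R'}x')$ is a quotient of $R/(X\cap(0:_Rx))\in\mathcal G_{d-1}$. Apply (i). $\square$

## Hilbert functions in $\mathcal G_d$ obey the colored shadow bound

**Theorem 2.** Let $R\in\mathcal G_d$ and $H_i=H_i(R)$. Then $H_i=0$ for $i>d$, and
$$|\partial I_d(k+1,H_{k+1})|\le H_k\qquad(0\le k\le d-1).\tag{1}$$
Consequently, if $R\ne0$, then $(H_0,\dots,H_d)$ is the $f$-vector ($f_{i-1}=H_i$) of a $d$-colorable complex.

*Proof.* Induct on $d$. For $d=0$ the algebra is $K$ or $0$, and (1) is empty. Let $d\ge1$. If $R_1=0$, then $H_i=0$ for all $i\ge1$ and everything is trivial. So let $R_1\ne0$; then $R_0=K$ and the set $X$ of the definition is nonempty. For $k=0$, (1) holds because the shadow of a family of $1$-sets has at most the one member $\emptyset$, and $H_0=1$. Fix $k\ge1$.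

**Step 1: choose $x$ and split $R$.** The aim is to write $H_i(R)$ as a sum over algebras in $\mathcal G_{d-1}$. Choose $x\in X$ with $\dim(xR)_{k+1}$ maximal. Let $\{w_1,\dots,w_s\}=X\cap(0:_Rx)$ and put
$$R^{(j)}=R/(w_1,\dots,w_{j-1})\quad(1\le j\le s+1),\qquad B_0=R^{(s+1)},\qquad B_j=R^{(j)}/(0:_{R^{(j)}}w_j)\quad(1\le j\le s).$$
Then $B_0=R/(X\cap(0:_Rx))\in\mathcal G_{d-1}$ by definition. Also $B_j\in\mathcal G_{d-1}$ by Lemma 3(ii), applied to the quotient $R\to R^{(j)}$ and to $w_j\in X$. Multiplication by $w_j$ gives $w_jR^{(j)}\cong B_j(-1)$, and there are exact sequences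
$$0\to w_jR^{(j)}\to R^{(j)}\to R^{(j+1)}\to0 .$$
So $H_i(R^{(j)})=H_i(R^{(j+1)})+H_{i-1}(B_j)$ for $i\ge1$. Summing over $j=1,\dots,s$,
$$H_i(R)=H_i(B_0)+\sum_{j=1}^sH_{i-1}(B_j)\qquad(i\ge1).\tag{2}$$

**Step 2: vanishing above degree $d$.** If $i>d$, then $i>d-1$ and $i-1>d-1$, so all terms on the right of (2) vanish by induction. Hence $H_i(R)=0$. From now on let $1\le k\le d-1$; in particular $d\ge2$.

**Step 3: no $w_j$ contributes too much.** This is where maximality is used. Put
$$a=H_{k+1}(B_0),\quad b=H_k(B_0),\quad c_j=H_k(B_j),\quad e_j=H_{k-1}(B_j).$$
We claim that $c_j\le b$ for all $j$. Indeed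
$$c_j=\dim(w_jR^{(j)})_{k+1}\le\dim(w_jR)_{k+1}\le\dim(xR)_{k+1}=\dim\bigl(R/(0:_Rx)\bigr)_k\le\dim\bigl(R/(w_1,\dots,w_s)\bigr)_k=b.\tag{3}$$
The first equality is $w_jR^{(j)}\cong B_j(-1)$. The first inequality holds because $w_jR\to w_jR^{(j)}$ is surjective. The second is the choice of $x$, since $w_j\in X$. The next equality is $xR\cong(R/(0:_Rx))(-1)$. The last inequality holds because all $w_i$ lie in $(0:_Rx)$, so $R/(0:_Rx)$ is a quotient of $R/(w_1,\dots,w_s)=B_0$.

**Step 4: build a $d$-colored family with $H_{k+1}(R)$ members.** The induction hypothesis for $B_0$ and the $B_j$, all in $\mathcal G_{d-1}$, gives the following.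

* If $k+1\le d-1$, then $|\partial I_{d-1}(k+1,a)|\le b$. If $k+1=d$, then $a=H_d(B_0)=0$, and we read $I_{d-1}(k+1,0)=\emptyset$.
* $|\partial I_{d-1}(k,c_j)|\le e_j$ for all $j$. This is (1) for $B_j$ with $k-1$ in place of $k$, allowed because $1\le k\le d-1$.

Color $\mathbb N$ by residues mod $d-1$, which uses $d-1$ colors, and take new vertices $z_1,\dots,z_s$ all of a $d$-th color. Let
$$\mathcal F=I_{d-1}(k+1,a)\ \cup\ \bigcup_{j=1}^s\bigl\{\{z_j\}\cup G: G\in I_{d-1}(k,c_j)\bigr\}.$$
This is a family of $(k+1)$-sets, each with distinct colors. By (2) with $i=k+1$, $|\mathcal F|=a+\sum_jc_j=H_{k+1}(R)$.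

**Step 5: bound its shadow by $H_k(R)$.** The members of $\partial\mathcal F$ containing no $z_j$ form
$$\partial I_{d-1}(k+1,a)\ \cup\ \bigcup_jI_{d-1}(k,c_j).$$
By Lemma 1 this is a union of initial segments of the $(d-1)$-admissible $k$-sets. The first has at most $b$ members by Step 4, and the others at most $b$ by Step 3. So the union, being the longest of them, has at most $b$ members. The members of $\partial\mathcal F$ containing $z_j$ are the sets $\{z_j\}\cup G'$ with $G'\in\partial I_{d-1}(k,c_j)$, at most $e_j$ of them. By (2) with $i=k$,
$$|\partial\mathcal F|\le b+\sum_je_j=H_k(R).$$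
Theorem FFK, for $d$ colors and $(k+1)$-sets, gives $|\partial I_d(k+1,H_{k+1}(R))|\le|\partial\mathcal F|\le H_k(R)$, which is (1).

**Step 6: from the inequalities to a complex.** Let $R\ne0$, so $H_0=1$, and put $\Gamma=\bigcup_{k=0}^dI_d(k,H_k)$. By Lemma 1, $\partial I_d(k+1,H_{k+1})$ is an initial segment, and by (1) it has at most $H_k$ members. So it is contained in $I_d(k,H_k)$. Thus $\Gamma$ is closed under taking subsets. It is a simplicial complex, colorable by residues mod $d$, with $f_{k-1}(\Gamma)=H_k$. $\square$

Note that $x$ is allowed to depend on $k$. The complex $\Gamma$ is put together only in Step 6, where the nesting of initial segments takes care of compatibility between degrees.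

## Artinian reductions of flag complexes lie in $\mathcal G_d$

It remains to connect flag complexes to $\mathcal G_d$. Neither the CM property nor any relation between $d$ and $\dim\Delta$ is needed here.

**Lemma 4.** Let $\Delta$ be a flag complex and $\theta_1,\dots,\theta_d$ linear forms such that $R=K[\Delta]/(\theta_1,\dots,\theta_d)$ is finite-dimensional over $K$. Then $R\in\mathcal G_d$, with $X$ the set of images of the variables.

*Proof.* Induct on $d$. If $d=0$, then $K[\Delta]$ is finite-dimensional. A vertex $v$ would give a surjection $K[\Delta]\to K[x_v]$, so $\Delta$ has no vertices and $R=K$.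

Let $d\ge1$ and let $v$ be a vertex (if there is none, $R=K$ and $X=\emptyset$).

**Step 1: find enough annihilators.** Let $N$ be the set of vertices $u\ne v$ not adjacent to $v$. For $u\in N$ we have $x_ux_v=0$ in $K[\Delta]$. So the images of these $x_u$ lie in $X\cap(0:_Rx_v)$, and $R/(X\cap(0:_Rx_v))$ is a quotient of
$$Q=K[\Delta]/(\theta_1,\dots,\theta_d,\ x_u:u\in N).$$
By Lemma 3(i) it is enough to show $Q\in\mathcal G_{d-1}$.

**Step 2: recognize the link.** Flagness enters here. Setting $x_u=0$ for $u\in N$ replaces $\Delta$ by its induced subcomplex on the complement of $N$. If $F$ is a face in that complement, all pairs in $F\cup\{v\}$ are edges, so $F\cup\{v\}\in\Delta$. Hence the induced subcomplex is the star of $v$, the cone with apex $v$ over $\mathrm{lk}\,v$, and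
$$Q=K[\mathrm{lk}\,v][x_v]/(\bar\theta_1,\dots,\bar\theta_d).$$
By the same reasoning $\mathrm{lk}\,v$ is the induced subcomplex of $\Delta$ on the neighbors of $v$, so $\mathrm{lk}\,v$ is flag.

**Step 3: spend one linear form on $x_v$.** $Q$ is finite-dimensional, being a quotient of $R$. Some $\bar\theta_i$ has a nonzero coefficient at $x_v$: otherwise, setting all other variables to $0$ would map $Q$ onto the infinite-dimensional $K[x_v]$. Using that form to eliminate $x_v$, we get $Q\cong K[\mathrm{lk}\,v]/(\theta'_1,\dots,\theta'_{d-1})$ with linear forms $\theta'_i$. By induction $Q\in\mathcal G_{d-1}$. $\square$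

Flagness cannot be dropped. The boundary of a triangle is a CM complex with $d=2$ and $h=(1,1,1)$. For an l.s.o.p. the quotient is generated by one linear form and has Hilbert function $(1,1,1)$, so it is $K[x]/(x^3)$, which we saw lies in no $\mathcal G_d$. And indeed $f=(1,3,3)$ is not the $f$-vector of a bipartite graph.

*Proof of Theorem 1.* Let $\Delta$ be flag, CM over $K$, of dimension $d-1$. Extending $K$ does not affect the vanishing of reduced homology, so we may assume $K$ infinite. Choose an l.s.o.p. $\Theta$ and let $A=K[\Delta]/\Theta$, which is finite-dimensional with $H_i(A)=h_i(\Delta)$; this equality is where CM is used. By Lemma 4, $A\in\mathcal G_d$. By Theorem 2, $(h_0,\dots,h_d)$ is the $f$-vector of a $d$-colorable complex $\Gamma$. By Lemma 2 there is a $(d-1)$-dimensional balanced shellable, hence CM, complex $\Delta'$ with $h(\Delta')=h(\Delta)$. Since $d$ is the same for both, $f(\Delta')=f(\Delta)$. $\blacksquare$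

*The pentagon, in full.* Let the edges be $\{i,i+1\}$ mod $5$, and take $\theta_1=x_1+x_3+x_5$, $\theta_2=x_2+x_4+x_5$. Then $x_5=-x_1-x_3$ and $x_4=x_1+x_3-x_2$. Writing $m=x_1x_2$, the five relations $x_1x_3=x_1x_4=x_2x_4=x_2x_5=x_3x_5=0$ become
$$x_1x_3=0,\quad x_1^2=m,\quad x_2x_3=-m,\quad x_2^2=0,\quad x_3^2=0 .$$
In degree three, $x_1m=x_1^2x_2=m\,x_2=x_1x_2^2=0$, and likewise $x_2m=x_1x_2^2=0$ and $x_3m=x_1x_3x_2=0$. So $A$ is finite-dimensional with Hilbert function $(1,3,1)$. Note that $x_1^2\ne0$: here $x_1$ does not annihilate itself. Take $k=1$ and $x=x_1$; $\dim(x_1A)_2=1$ is maximal. The variables killing $x_1$ are $w_1=x_3$ and $w_2=x_4$, since $x_1x_2=m$ and $x_1x_5=-m$ are nonzero. Killing both leaves $B_0\cong K[x_1]/(x_1^2)$, with Hilbert function $(1,1)$. The image of multiplication by $x_3$ on $A_1$ is spanned by $m$, so $B_1$ has Hilbert function $(1,1)$. In $A/(x_3)$ we have $m=0$, so $B_2=K$. Formula (2) reads $3=1+1+1$ in degree $1$ and $1=0+1+0$ in degree $2$. The family of Step 4 is $\mathcal F=\{\{z_1,1\}\}$, and its shadow has $2\le3$ members.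

## Which Hilbert functions occur

The bound (1) is not only necessary. It describes exactly a natural class of algebras, and the balanced CM complexes as well.

**Theorem 3.** Fix $d\ge0$ and a sequence $H=(1,H_1,\dots,H_d)$ of nonnegative integers. The following are equivalent.

* (i) $H$ is the Hilbert function of some nonzero $R\in\mathcal G_d$.
* (ii) $H$ is the Hilbert function of a nonzero quotient of $K[\Delta]/\Theta$, for some flag complex $\Delta$ of dimension $d-1$ (CM or not) and some l.s.o.p. $\Theta$.
* (ii′) As in (ii), with $\Delta$ in addition CM and balanced.
* (iii) $H$ satisfies the inequalities (1).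
* (iv) $H$ is the $f$-vector of a $d$-colorable complex.
* (v) $H$ is the $h$-vector of a $(d-1)$-dimensional balanced CM complex.

So the inequalities (1), valid for $h$-vectors of CM flag complexes, hold for all quotients of $K[\Delta]/\Theta$ with $\Delta$ an arbitrary $(d-1)$-dimensional flag complex, and for that class they are sharp and complete.

*Proof.* (i)⇒(iii)⇒(iv) is Theorem 2, whose Step 6 uses only (1) and $H_0=1$. (iv)⇒(v) is Lemma 2. (ii′)⇒(ii) is clear. (ii)⇒(i) is Lemma 4 together with Lemma 3(i). Two implications remain.

**(iv)⇒(ii′): realize a colored complex by a quotient.** Let $\Gamma$ be colored with classes $V_1,\dots,V_d$ and $f$-vector $H$. Let $\Sigma$ be the join of the discrete sets $V_i\cup\{y_i\}$, $1\le i\le d$. Its minimal non-faces are the pairs inside one set $V_i\cup\{y_i\}$, so it is flag. It is balanced of dimension $d-1$. It is shellable, hence CM, because it is the complex that Lemma 2 produces from the complex of all sets with at most one vertex in each $V_i$. Let $\theta_i=y_i+\sum_{v\in V_i}x_v$, where $y_i$ also denotes the variable. Modulo $\theta_i$ we have $y_i=-\sum_{u\in V_i}x_u$. Given $x_vx_u=0$ for $u\ne v$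 in $V_i$, the relation $x_vy_i=0$ becomes $-x_v^2=0$. Thus
$$K[\Sigma]/\Theta=K[x_v]/(\mathfrak m_1^2+\dots+\mathfrak m_d^2),\qquad \mathfrak m_i=(x_v:v\in V_i).$$
This is finite-dimensional, so $\Theta$ is an l.s.o.p. Its nonzero monomials form a basis indexed by the sets with at most one vertex of each color. Factoring out the monomials of the non-faces of $\Gamma$ leaves an algebra with basis the faces of $\Gamma$, whose Hilbert function is $H$.

**(v)⇒(i): balanced CM complexes give algebras in $\mathcal G_d$.** Let $\Delta$ be balanced and CM with color classes $V_1,\dots,V_d$, and let $\theta_i=\sum_{v\in V_i}x_v$ and $R=K[\Delta]/\Theta$. In $R$ we have $x_ux_v=0$ for distinct $u,v$ of the same color, and $x_v^2=x_v\theta_i=0$ for $v\in V_i$. So $R$ is spanned by the finitely many squarefree monomials. Hence it is finite-dimensional, and the $d$ forms $\theta_i$ are an l.s.o.p. (no assumption on $K$ is needed). Therefore the Hilbert function of $R$ is $h(\Delta)$. The displayed relations show that $R$ is a quotient of $K[x_v]/(\mathfrak m_1^2+\dots+\mathfrak m_d^2)$, which is in $\mathcal G_d$ by the third example of the opening section. Apply Lemma 3(i).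 $\square$

**Remark (Frohmader's theorem is also a case).** Let $\Delta$ be flag of dimension at most $d-1$, with vertex set $V$. Then $R=K[\Delta]/(x_v^2:v\in V)\in\mathcal G_d$. To see this, induct on $d$; for $d=0$ there are no vertices and $R=K$. For $d\ge1$ let $X$ be the set of variables. The variables annihilating $x_v$ include $x_v$ and the non-neighbors of $v$. Killing these leaves $K[\mathrm{lk}\,v]/(x_u^2)$, by Step 2 of Lemma 4, and $\mathrm{lk}\,v$ is flag of dimension at most $d-2$. So $R/(X\cap(0:_Rx_v))$ is a quotient of an algebra in $\mathcal G_{d-1}$, and Lemma 3(i) applies. The squarefree monomials of faces form a basis of $R$, so $H_i(R)=f_{i-1}(\Delta)$, and Theorem 2 makes $f(\Delta)$ the $f$-vector of a $d$-colorable complex. If $\dim\Delta=d-1$, that complex has dimension $d-1$ and is balanced, which is the Eckhoff–Kalai conjecture. For $d=2$ and $k=1$, Steps 1 to 3 of Theorem 2 for this $R$ give the graph argument above: $x$ is a vertex of maximal degree $\delta=b$, the $w_j$ are $v$ and its non-neighbors, $a=0$, and $H_2=\sum_jc_j\le s\,b=(n-\delta)\delta$.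

## The vector $(1,3,3,0,\dots,0)$ and the converse of Conjecture B

**Theorem 4 (the converse of Conjecture B).** Every $f$-vector of a $(d-1)$-dimensional balanced CM complex is the $f$-vector of a CM flag complex if and only if $d\le2$.

*Proof.* **The case $d\le2$.** For $d\le1$ every balanced complex is flag: the only possible minimal non-faces are pairs of points. A balanced CM complex of dimension $1$ is a connected bipartite graph. A minimal non-face with more than three vertices would need faces of dimension at least $2$, and one with three vertices would be a triangle of edges, which a bipartite graph does not have. So the complex is flag itself.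

**The case $d\ge3$: a balanced $h$-vector.** The vector $(1,3,3,0,\dots,0)$ is the $f$-vector of the boundary of a triangle, which is $d$-colorable since $d\ge3$. By Lemma 2 it is the $h$-vector of a $(d-1)$-dimensional balanced CM complex.

**It is not a flag CM $h$-vector.** A CM flag complex $\Delta$ with the same $f$-vector as that complex would have dimension $d-1$ and $h(\Delta)=(1,3,3,0,\dots,0)$. As before we may take $K$ infinite. Then $\Delta$ has $h_1+d=d+3$ vertices. Let $\Theta$ be an l.s.o.p. Since $\dim(K[\Delta]/\Theta)_1=h_1=3$, the $d$ forms are linearly independent. Eliminating $d$ variables gives $K[\Delta]/\Theta\cong P/J$, with $P$ a polynomial ring in $3$ variables and $J$ generated by the images of the quadratic generators $x_ux_v$, that is, by quadrics. Now $\dim J_2=6-h_2=3$, so $J$ is generated by $3$ quadrics in $3$ variables. Because $P/J$ is finite-dimensional, these quadrics are a system of parameters of the Cohen–Macaulay ring $P$, hence a regular sequence. The Hilbert series of $P/J$ is therefore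
$$\frac{(1-t^2)^3}{(1-t)^3}=(1+t)^3 .$$
This gives $h_3=1$, contradicting $h_3=0$. $\square$
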